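# Perfect odd covers of complete graphs by bicliques

## 1. Odd covers, bicliques and perfect covers

All graphs are simple and finite. A *nonedge* of a graph is a pair of distinct nonadjacent vertices.

**Definition (odd cover).** An odd cover of a graph $G$ is a collection of graphs on vertex subsets of $V(G)$ such that every edge of $G$ lies in an odd number of graphs of the collection and every nonedge of $G$ lies in an even number of them.

**Definition (biclique).** A biclique on $V(G)$ is a complete bipartite graph with parts $(X,Y)$, where $X,Y$ are disjoint nonempty subsets of $V(G)$. Its edges are all pairs $xy$ with $x\in X$, $y\in Y$. It need not be a subgraph of $G$. A *$\mathcal B$-odd cover* of $G$ is an odd cover of $G$ consisting of bicliques, and $b_2(G)$ is the minimum cardinality of a $\mathcal B$-odd cover of $G$.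

*Example.* On $\{1,2,3\}$ take the bicliques $(\{1\},\{2,3\})$ and $(\{1,2\},\{3\})$. The pair $12$ is covered once, $23$ once, and $13$ twice. So this is a $\mathcal B$-odd cover of the path with edges $12,23$, and the nonedge $13$ is covered twice, as is allowed. It is not a minimum one: the single biclique $(\{2\},\{1,3\})$ is the path itself, so $b_2=1$.

If a biclique occurs twice in a list, both copies may be deleted without changing any parity. So it never matters whether repetitions are allowed when we look for a minimum.

**Notation (incidence vectors).** Let $(X_1,Y_1),\dots,(X_k,Y_k)$ be pairs of subsets of $V(G)=\{1,\dots,n\}$. To vertex $j$ attach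
$$v_j=(x_{j1},y_{j1},\dots,x_{jk},y_{jk})\in\mathbb F_2^{2k},\qquad x_{ji}=1\iff j\in X_i,\qquad y_{ji}=1\iff j\in Y_i .$$
Let $M$ be the $n\times 2k$ matrix over $\mathbb F_2$ with rows $v_1,\dots,v_n$. Its columns are the indicator vectors of $X_1,Y_1,\dots,X_k,Y_k$. Put
$$\beta(v,v')=\sum_{i=1}^k (x_iy_i'+y_ix_i')$$
and let $\Omega$ be the Gram matrix of $\beta$ in the standard basis: block diagonal, with $k$ blocks $\begin{pmatrix}0&1\\1&0\end{pmatrix}$. Note $\Omega^{-1}=\Omega$ and $\beta(v,v)=0$.

*Example.* For the two bicliques on $\{1,2,3\}$ above, $v_1=(1,0,1,0)$, $v_2=(0,1,1,0)$, $v_3=(0,1,0,1)$. Here $\beta(v_1,v_2)=1+0=1$, $\beta(v_2,v_3)=0+1=1$, $\beta(v_1,v_3)=1+1=0$, in agreement with the path.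

In general, for bicliques, the pair $jl$ is an edge of biclique $i$ exactly when $x_{ji}y_{li}+y_{ji}x_{li}=1$. (Both terms cannot be $1$, because $X_i\cap Y_i=\emptyset$.) So the bicliques form an odd cover of $G$ exactly when $\beta(v_j,v_l)=A(G)_{jl}$ for all $j\ne l$. The diagonal entries are $0$ on both sides, so an odd cover satisfies
$$M\Omega M^T=A(G)\quad\text{over } \mathbb F_2. \tag{1}$$

**The rank bound.** Since $M$ has $2k$ columns, (1) gives $\operatorname{rk}_2 A(G)\le 2k$. Hence
$$b_2(G)\ \ge\ \tfrac12\operatorname{rk}_2 A(G). \tag{2}$$

Apply this to $K_n$ with $n$ even. Here $A=J+I$, with $J$ the all-ones matrix, and over $\mathbb F_2$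
$$A^2=J^2+2J+I=nJ+I=I. \tag{3}$$
So $A$ is invertible, has rank $n$, and is its own inverse. Therefore $b_2(K_n)\ge n/2$ for even $n$.

**Definition (perfect odd cover).** For even $n$, a perfect $\mathcal B$-odd cover (or perfect odd cover) of $K_n$ is a $\mathcal B$-odd cover of $K_n$ with exactly $n/2$ bicliques. By the rank bound it exists if and only if $b_2(K_n)=n/2$.

*Example.* $K_2$ is a biclique, so it has a perfect odd cover with one member.

Two known facts locate the question. I quote them without proof, and they are used only in Theorem 5:
$$b_2(K_n)=\lceil n/2\rceil\ \ (n\ge3\text{ odd}),\qquad \tfrac n2\le b_2(K_n)\le \tfrac n2+1\ \ (n\text{ even}). \tag{4}$$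
So for odd $n$ the value is settled, and for even $n$ there are two candidates.

The question, which comes from the work "Odd Covers And Graph Saturation" (https://calum-buchanan.github.io/papers/Buchanan_Dissertation_Published.pdf), is: **for exactly which even $n\ge2$ does $K_n$ have a perfect odd cover?**

## 2. $K_2$, $K_4$, and the statement of the theorem

$K_2$ works. For $K_4$ we may use only two bicliques. Each of the six edges must be covered an odd number of times, hence exactly once, so two edge-disjoint bicliques would have to partition the edges of $K_4$. A biclique on at most four vertices has $1,2,3$ or $4$ edges, so the larger of the two is $K_{2,2}$ or $K_{1,3}$. The complement of $K_{2,2}$ in $K_4$ is two disjoint edges. The complement of $K_{1,3}$ is a triangle. Neither is a biclique, so $K_4$ has no perfect odd cover.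

From six vertices on, edges may be covered three times and this kind of case check grows quickly. (We dispose of $K_6$ again in one line in Section 5.) The full answer is as follows.

**Theorem 1.** For even $n\ge2$: $b_2(K_n)=n/2$ if and only if $n\equiv0,2\pmod 8$ and $n\neq10$.

So the good values are $2,8,16,18,24,26,32,34,\dots$. There are three things to prove: the congruence is necessary (Section 4), $n=10$ is impossible (Section 5), and in all remaining cases a cover exists (Sections 6 and 7). From here on, $n=2k$ whenever the graph is $K_n$ with $n$ even.

## 3. Why linear algebra with $\beta$ alone cannot see $n$ modulo $8$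

The rank bound came from (1), so a sensible first attempt is to squeeze more out of (1): show that $M\Omega M^T=J+I$ has no solution $M$ for the bad $n$. This fails for every even $n$, because a solution always exists. For $i=1,\dots,k$ define, writing vectors of $\mathbb F_2^{2k}$ as $k$ blocks of length two,
$$v_{2i-1}=(\underbrace{11,\dots,11}_{i-1},\,10,\,00,\dots,00),\qquad v_{2i}=(\underbrace{11,\dots,11}_{i-1},\,01,\,00,\dots,00).$$
Let us check that $\beta(v_j,v_l)=1$ for all $j\ne l$. A block $11$ against a block $11$ contributes $1+1=0$, a block against $00$ contributes $0$, a block $10$ or $01$ against $11$ contributes $1$, and $10$ against $01$ contributes $1$. For $v_{2i-1},v_{2i}$ the first $i-1$ blocks contribute $0$ and block $i$ contributes $1$. For one vector from pair $i$ and one from pair $i'>i$, the blocks before $i$ contribute $0$, block $i$ contributes $1$, and the later blocks contribute $0$.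

So (1) is solvable for every even $n$. These vectors do not come from bicliques, though. A block $11$ in $v_j$ means that vertex $j$ lies in both $X_i$ and $Y_i$. For $n=4$ the third and fourth vectors are $(11,10)$ and $(11,01)$, so vertices $3$ and $4$ lie in $X_1\cap Y_1$. Equation (1) cannot detect this, because $\beta$ does not record whether $X_i\cap Y_i=\emptyset$. The expression that does record it is $x_{ji}y_{ji}$, and this is quadratic in $v_j$.

## 4. The quadratic form $\sum x_iy_i$ forces $n\equiv0,2\pmod 8$

Recall that a quadratic form on $\mathbb F_2^d$ is a function given by a homogeneous polynomial of degree $2$. Its *polar form* is $(v,v')\mapsto q(v+v')+q(v)+q(v')$, which is bilinear. We use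
$$q(x_1,y_1,\dots,x_k,y_k)=\sum_{i=1}^k x_iy_i .$$
Since $(x+x')(y+y')+xy+x'y'=xy'+yx'$, its polar form is exactly the $\beta$ of Section 1.

*Example.* For $k=1$, $q=xy$ is $0$ at three of the four points and $1$ at the fourth, so $\sum_z(-1)^{q(z)}=3-1=2$.

For bicliques, $X_i\cap Y_i=\emptyset$ gives $q(v_j)=0$ for all $j$. What we gain is that $q$ then turns into a function of the graph alone. On the sum of the vectors of a vertex set $S$ it equals the parity of $e(G[S])$, the number of edges of $G$ inside $S$. Since the number of zeros of $q$ is known, this restricts $G$.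

**Proposition 2.** Let $G$ have $n$ vertices and $\operatorname{rk}_2A(G)=2k$. If $b_2(G)=k$, then
$$\sum_{S\subseteq V(G)}(-1)^{e(G[S])}=2^{\,n-k}.$$

*Proof.* Let $(X_i,Y_i)$, $i\le k$, be a $\mathcal B$-odd cover, with $v_j$, $M$ as in Section 1.

**Step 1: turn $q$ into an edge count.** By induction on $|S|$, from $q(a+b)=q(a)+q(b)+\beta(a,b)$ and bilinearity,
$$q\Big(\sum_{j\in S}v_j\Big)=\sum_{j\in S}q(v_j)+\sum_{\{j,l\}\subseteq S}\beta(v_j,v_l).$$
(When a new vertex $m$ is added to $S$, the new terms are $q(v_m)$ and $\beta(v_m,\sum_{j\in S}v_j)=\sum_{j\in S}\beta(v_m,v_j)$.) Each $q(v_j)$ is $0$ and $\beta(v_j,v_l)=A(G)_{jl}$, so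
$$q\Big(\sum_{j\in S}v_j\Big)\equiv e(G[S])\pmod 2. \tag{5}$$

**Step 2: see how often each vector occurs as a sum.** By (1), $2k=\operatorname{rk}(M\Omega M^T)\le\operatorname{rk}M\le 2k$, so $\operatorname{rk}M=2k$. Hence the linear map $\mathbb F_2^n\to\mathbb F_2^{2k}$, $S\mapsto\sum_{j\in S}v_j$ (sets identified with indicator vectors), is surjective. All its fibres have size $2^{n-2k}$.

**Step 3: evaluate.** By (5) and Step 2, and because $(-1)^{q}$ factors over the $k$ blocks,
$$\sum_S(-1)^{e(G[S])}=2^{n-2k}\sum_{z\in\mathbb F_2^{2k}}(-1)^{q(z)}=2^{n-2k}\Big(\sum_{x,y\in\mathbb F_2}(-1)^{xy}\Big)^k=2^{n-2k}\cdot2^k=2^{n-k}.\qquad\blacksquare$$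

**Necessity in Theorem 1.** The purpose here is to evaluate the sum for $G=K_n$. Suppose $K_n$, $n=2k$, has a perfect odd cover. By (3) the rank of $A$ is $2k$, so Proposition 2 applies. A set of size $w$ spans $\binom w2$ edges, so
$$\sum_{w=0}^n\binom nw(-1)^{\binom w2}=2^{k}. \tag{6}$$
The sign $(-1)^{\binom w2}$ has period $4$ in $w$, because $\binom{w+4}2=\binom w2+4w+6$. Its values at $w=0,1,2,3$ are $1,1,-1,-1$. The number $(1-\mathrm i)\mathrm i^w$ takes the values $1-\mathrm i,\ 1+\mathrm i,\ -1+\mathrm i,\ -1-\mathrm i$ at these $w$, with the same real parts. So $(-1)^{\binom w2}=\operatorname{Re}\big((1-\mathrm i)\mathrm i^w\big)$, and by the binomial theorem the left side of (6) is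
$$\operatorname{Re}\big((1-\mathrm i)(1+\mathrm i)^n\big)=\operatorname{Re}\big(2(1+\mathrm i)^{n-1}\big)=2^{(n+1)/2}\cos\frac{(n-1)\pi}4, \tag{7}$$
using $(1-\mathrm i)(1+\mathrm i)=2$ and $1+\mathrm i=\sqrt2\,e^{\mathrm i\pi/4}$. Since $2^{(n+1)/2}=2^k\sqrt2$, (6) says $\cos\frac{(n-1)\pi}4=\frac1{\sqrt2}$. That is, $n-1\equiv\pm1\pmod8$, so $n\equiv0$ or $2\pmod 8$. $\square$

*Check.* For $n=4$ the sum in (6) is $1+4-6-4+1=-4$, not $4$. For $n=8$ it is $1+8-28-56+70+56-28-8+1=16=2^4$. For $n=10$ it is $1+10-45-120+210+252-210-120+45+10-1=32=2^5$. So $n=10$ passes this test, and excluding it needs another argument.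

## 5. Parities of parts and intersections, and the exclusion of $n=10$

For $n=10$ we need information about the shapes of the individual parts. The purpose of the next lemma is to read (1) backwards. There $M$ is square and invertible, so (1) can be inverted, and then it speaks about columns (parts) instead of rows (vertices).

**Lemma 3.** In a perfect $\mathcal B$-odd cover $(X_i,Y_i)_{i\le k}$ of $K_n$, all $|X_i|,|Y_i|$ are odd, and $|U\cap W|$ is odd whenever $U\in\{X_i,Y_i\}$, $W\in\{X_j,Y_j\}$, $i\ne j$.

*Proof.* Here $M$ is $2k\times 2k$ and $M\Omega M^T=A=J+I$ is invertible, so $M$ is invertible. Inverting gives $(M^T)^{-1}\Omega^{-1}M^{-1}=A^{-1}$. Since $\Omega^{-1}=\Omega$ and $A^{-1}=A$ by (3), this reads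
$$M^TAM=\Omega .$$
For columns $U,W$ of $M$, the entry of $M^T(J+I)M$ is $|U||W|+|U\cap W|$ modulo $2$. For $U=X_i$, $W=Y_i$ the entry of $\Omega$ is $1$ and $X_i\cap Y_i=\emptyset$, so $|X_i||Y_i|$ is odd and both sizes are odd. For columns from different bicliques the entry of $\Omega$ is $0$, so $|U\cap W|\equiv|U||W|\equiv1$. $\blacksquare$

Two consequences hold whenever $k\ge2$.

* *No part is a singleton.* Suppose a part of biclique $i$ is $\{p\}$. For any $j\ne i$, both $X_j$ and $Y_j$ meet $\{p\}$ in an odd number of points, so both contain $p$. This contradicts $X_j\cap Y_j=\emptyset$.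
* *$|X_i|+|Y_i|\le 2k-2$.* The sum is even, being odd plus odd, and it is at most $2k$. If it were $2k$, then $X_i,Y_i$ would partition the vertex set. For $j\ne i$, $|X_j|=|X_j\cap X_i|+|X_j\cap Y_i|$ would be odd plus odd, hence even, a contradiction.

So all parts have size at least $3$ and $6\le 2k-2$, that is, $k\ge4$. This excludes $n=4$ and $n=6$ again.

**$K_{10}$ has no perfect odd cover.** Suppose it has one, with $k=5$.

**Step 1: reduce to five triples.** All parts have odd size at least $3$, and $|X_i|+|Y_i|\le8$, so each biclique has a part of size $3$. Name the parts so that $|X_i|=3$ for all $i$. For $i\ne j$, Lemma 3 gives $|X_i\cap X_j|\in\{1,3\}$. If it is $3$, then $X_i=X_j$ and $Y_i\cap X_j=Y_i\cap X_i=\emptyset$ has even size, contradicting Lemma 3. So $X_1,\dots,X_5$ are triples in a $10$-set, any two meeting in exactly one point. Let $d(p)$ be the number of these triples that contain $p$.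

**Step 2: bound the degrees by $3$.** Suppose $p$ lies in four of the triples, say $X_1,\dots,X_4$. The sets $X_i\setminus\{p\}$, $i\le4$, are disjoint and have two elements each. If $p\notin X_5$, then $X_5$ must meet each of these four disjoint sets and so has at least four points, which is impossible. If $p\in X_5$, then the five disjoint sets $X_i\setminus\{p\}$ together with $p$ give $1+5\cdot2=11>10$ points, which is impossible. So $d(p)\le3$ for all $p$.

**Step 3: determine the degrees.** Let $t_j$ be the number of points of degree $j$. Counting incidences, and counting pairs of triples by their unique common point, we get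
$$t_1+2t_2+3t_3=15,\qquad t_2+3t_3=\binom52=10 .$$
So $t_2=10-3t_3\ge0$ gives $t_3\le3$, and $t_1=15-2(10-3t_3)-3t_3=3t_3-5\ge0$ gives $t_3\ge2$.

Two points of degree $3$ lie in a common triple, as $3+3>5$. They lie in exactly one, since two triples share only one point. If $t_3=3$, inclusion–exclusion says that the number of triples meeting the three points of degree $3$ is $9-3$ plus the number of triples containing all three. This is at least $6$, and there are only $5$ triples, a contradiction. So $t_3=2$, $t_2=4$, $t_1=1$.

**Step 4: determine the triples.** Let $z$ be the point of degree $1$, say $z\in X_1$. Each of the other four triples meets $X_1$ in exactly one point, so $\sum_{x\in X_1}(d(x)-1)=4$. The point $z$ contributes $0$ and the other two at most $2$ each, so both have degree $3$. Call them $p,q$; then $X_1=\{p,q,z\}$.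

The points $p$ and $q$ lie together only in $X_1$. So two further triples contain $p$ and not $q$, and the other two contain $q$ and not $p$. Say
$$X_2=\{p,a,b\},\qquad X_3=\{p,c,d\},\qquad q\in X_4,\ q\in X_5 .$$
The points $a,b,c,d$ are distinct because $X_2\cap X_3=\{p\}$, and none of them is $q$. Since $p\notin X_4$, the triple $X_4$ contains exactly one of $a,b$ and exactly one of $c,d$; by renaming, $X_4=\{q,a,c\}$. The triple $X_5$ also contains $q$, exactly one of $a,b$ and exactly one of $c,d$. Since $X_5\cap X_4=\{q\}$, we get $X_5=\{q,b,d\}$.

**Step 5: contradict Lemma 3 with one more part.** The set $Y_2$ is disjoint from $X_2=\{p,a,b\}$ and meets each of $X_3,X_4,X_5$ in an odd number of points. Dropping $p,a,b$ from these triples, we see that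
$$|Y_2\cap\{c,d\}|,\qquad |Y_2\cap\{q,c\}|,\qquad |Y_2\cap\{q,d\}|$$
are all odd, so their sum is odd. But each of $q,c,d$ occurs in two of the three sets, so the sum is $2|Y_2\cap\{q,c,d\}|$, which is even. This is a contradiction, and hence $b_2(K_{10})\ne5$. $\square$

## 6. Doubling: covers in which an involution swaps the two parts

It remains to construct covers. We do so with an imposed symmetry: take each vertex in two copies, $u^+$ and $u^-$, and ask that exchanging the signs swaps the two parts of every biclique. Such a biclique is determined by a pair $(X_l,Y_l)$ on the $k$ unsigned points, and the covering condition becomes three parity conditions there.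

**Lemma 4 (doubling).** Let $|V|=k$, and let $(X_l,Y_l)$, $l=1,\dots,k$, be pairs of disjoint subsets of $V$ with $X_l\cup Y_l\ne\emptyset$ such that

* (D1) every $v\in V$ lies in $X_l\cup Y_l$ for an odd number of $l$;
* (D2) for distinct $u,v$, the number of $l$ with $u,v$ in opposite sets of $\{X_l,Y_l\}$ is odd;
* (D3) for distinct $u,v$, the number of $l$ with $u,v$ in the same set ($X_l$ or $Y_l$) is odd.

Then $K_{2k}$ has a perfect $\mathcal B$-odd cover.

*Proof.* On $V\times\{+,-\}$, writing $u^\pm$ for $(u,\pm)$, take the $k$ bicliques with parts
$$P_l=(X_l\times\{+\})\cup(Y_l\times\{-\}),\qquad Q_l=(Y_l\times\{+\})\cup(X_l\times\{-\}).$$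
They are disjoint because $X_l\cap Y_l=\emptyset$, and nonempty because $X_l\cup Y_l\neq\emptyset$. Now go through the pairs of vertices.

* The pair $u^+u^-$: if $u\in X_l$ then $u^+\in P_l$, $u^-\in Q_l$; if $u\in Y_l$ then $u^+\in Q_l$, $u^-\in P_l$; otherwise neither is present. So the pair is covered once for each $l$ with $u\in X_l\cup Y_l$, an odd number by (D1).
* The pairs $u^+v^+$ and $u^-v^-$ with $u\ne v$: two vertices of equal sign are in opposite parts exactly when $u,v$ are in opposite sets of $\{X_l,Y_l\}$. This is odd by (D2).
* The pair $u^+v^-$ with $u\ne v$: if $u,v\in X_l$, then $u^+\in P_l$, $v^-\in Q_l$; if $u,v\in Y_l$, then $u^+\in Q_l$, $v^-\in P_l$; if $u,v$ are in opposite sets, then $u^+$ and $v^-$ lie in the same part. So the pair is covered exactly for those $l$ with $u,v$ in the same set, odd by (D3).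

Every pair is covered an odd number of times by a list of $k$ bicliques. No biclique is repeated in the list: deleting two equal copies would leave a cover with $k-2$ members, against $b_2(K_{2k})\ge k$. $\blacksquare$

## 7. Tournaments with odd outdegrees

We now need pairs satisfying (D1)–(D3). The source of parity is a tournament, that is, an orientation of a complete graph. Write
$$N^-(b)=\{a:a\to b\},\qquad N^+(b)=\{a:b\to a\},$$
and call $|N^+(b)|$ the outdegree of $b$.

For odd $m$ let $R_m$ be the tournament on $\mathbb Z_m$ with $a\to b$ if and only if $b-a\in\{1,\dots,\frac{m-1}2\}$. For $a\ne b$ exactly one of $b-a$, $a-b$ lies in this set, so it is a tournament. All outdegrees are $\frac{m-1}2$, which is odd if $m\equiv3\pmod4$. For example, $R_3$ is the cyclic triangle $0\to1\to2\to0$, with all outdegrees $1$.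

**Observation.** In a tournament with all outdegrees odd, for distinct $u,v$,
$$\#\{w\ne u,v:\ \text{exactly one of } u\to w,\ v\to w \text{ holds}\}\ \text{ is odd.} \tag{8}$$

*Proof.* Modulo $2$ the number equals the number of arcs from $u$ to vertices $w\neq u,v$ plus the number of arcs from $v$ to such vertices. This is $|N^+(u)|+|N^+(v)|-1$, because exactly one of the arcs $u\to v$, $v\to u$ exists and must be removed. Odd plus odd minus one is odd. $\blacksquare$

**Case $n=2$.** Take the single edge.

**Case $n\equiv0\pmod8$, that is, $k\equiv0\pmod4$.** *The pairs.* Take $R_{k-1}$ and add a vertex $\infty$ with $\infty\to u$ for all $u$. Outdegrees in $R_{k-1}$ are unchanged and equal $\frac{k-2}2$, which is odd. The outdegree of $\infty$ is $k-1$, which is odd. So this is a tournament on $k$ vertices with all outdegrees odd. For each vertex $l$ let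
$$X_l=N^-(l),\qquad Y_l=N^+(l).$$
They are disjoint with union $V\setminus\{l\}\ne\emptyset$.

*The conditions.*

* (D1) Each vertex $v$ lies in $X_l\cup Y_l$ for the $k-1$ values $l\neq v$, an odd number.
* (D2) The vertices $u,v$ are in opposite sets for $l$ exactly when $l\ne u,v$ and exactly one of $u\to l$, $v\to l$ holds. The number of such $l$ is odd by (8).
* (D3) There are $k-2$ values of $l$ with $u,v\in X_l\cup Y_l$, an even number. An odd number of these have $u,v$ in opposite sets, so an odd number have them in the same set.

Lemma 4 gives a perfect odd cover of $K_n$.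

*Example: $K_8$.* Here $k=4$, with $0\to1\to2\to0$ and $\infty\to0,1,2$. The four bicliques are

* $l=0$: $\{2^+,\infty^+,1^-\}$ and $\{1^+,2^-,\infty^-\}$;
* $l=1$: $\{0^+,\infty^+,2^-\}$ and $\{2^+,0^-,\infty^-\}$;
* $l=2$: $\{1^+,\infty^+,0^-\}$ and $\{0^+,1^-,\infty^-\}$;
* $l=\infty$: $\{0^-,1^-,2^-\}$ and $\{0^+,1^+,2^+\}$.

For instance $0^+1^+$ is covered only by $l=2$, $0^+1^-$ only by $l=\infty$, $0^+\infty^-$ only by $l=1$, and $0^+0^-$ by $l=1,2,\infty$. The total count is consistent: the $24$ pairs not of the form $u^+u^-$ are covered once, the four pairs $u^+u^-$ three times, and $24+12=36=4\cdot 9$.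

**Where one tournament is not enough.** For $n\equiv2\pmod8$ we have $k\equiv1\pmod4$, so $k$ is odd. The recipe $X_l=N^-(l)$, $Y_l=N^+(l)$ on $k$ vertices now puts each vertex in $k-1$ unions, an even number, and (D1) fails. The way around is to split $V$ into three blocks in cyclic order, put a tournament inside each block, and enlarge one set of each pair by the whole preceding block. Then each vertex gets an additional odd number of memberships, and the parities come out right.

**Case $n\equiv2\pmod8$, $n\ge18$, that is, $k\equiv1\pmod4$, $k\ge9$.** *The pairs.* Write $k=m_0+m_1+m_2$ with all $m_i\equiv3\pmod4$, for example $(k-6,3,3)$. Let $V=A_0\sqcup A_1\sqcup A_2$ with $|A_i|=m_i$ and indices modulo $3$. Put on each $A_i$ a copy of $R_{m_i}$, so all outdegrees inside the blocks are odd. For each $i\in\mathbb Z_3$ and each $b\in A_{i+1}$ define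
$$X_{i,b}=N^-(b),\qquad Y_{i,b}=A_i\cup N^+(b),\qquad N^\pm \text{ taken inside } A_{i+1}.$$
These sets are disjoint, there are $m_0+m_1+m_2=k$ pairs, and
$$X_{i,b}\cup Y_{i,b}=A_i\cup\big(A_{i+1}\setminus\{b\}\big)\neq\emptyset. \tag{9}$$
Call the pairs with first index $i$ *family $i$*. By (9), family $i$ involves only the blocks $A_i$ and $A_{i+1}$.

*(D1).* Consider $v\in A_{i+1}$. In family $i$ it lies in the unions with $b\ne v$, which is $m_{i+1}-1$ of them, an even number. In family $i+1$ it lies in all $m_{i+2}$ unions, an odd number. Family $i+2$ involves only $A_{i+2}$ and $A_i$, so it contributes none. The total is odd.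

*(D2) and (D3) for distinct $u,v$ in the same block $A_{i+1}$.* Both lie in $m_{i+1}-2$ unions of family $i$ (those with $b\neq u,v$), in all $m_{i+2}$ unions of family $i+1$, and in none of family $i+2$. This is odd plus odd, hence even. In family $i+1$ both are always in the $Y$-set. In family $i$ they are in opposite sets exactly when $b\ne u,v$ and exactly one of $u\to b$, $v\to b$ holds, an odd number of times by (8) in the tournament on $A_{i+1}$. So the number of opposite occurrences is odd, and the number of same-set occurrences, even minus odd, is odd.

*(D2) and (D3) for $u\in A_i$, $v\in A_{i+1}$.* Family $i+1$ does not involve $A_i$, and family $i+2$ does not involve $A_{i+1}$. So $u,v$ lie together only in unions of family $i$, namely those with $b\ne v$: $m_{i+1}-1$ times, an even number. There $u$ is always in the $Y$-set, and $v$ is in the $X$-set exactly when $v\to b$. So they are in opposite sets exactly $|N^+(v)|$ times, which is odd, and in the same set an odd number of times.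

Two indices in $\mathbb Z_3$ that differ do so by $1$ or $-1$, so every pair of distinct vertices of $V$ is of one of these two types. Lemma 4 gives a perfect odd cover of $K_{2k}=K_n$.

*Example: $K_{18}$.* Here $k=9$ and each block is a cyclic triangle $A_i=\{(i,0),(i,1),(i,2)\}$. The pair for $b=(i+1,c)$ is $X=\{(i+1,c-1)\}$ and $Y=A_i\cup\{(i+1,c+1)\}$, so both parts of each of the nine bicliques have size $1+4=5$, which is odd as Lemma 3 demands. The smallest sum of three numbers congruent to $3$ modulo $4$ is $9$, so this construction does not reach $k=5$, as Section 5 says it must not.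

Sections 4, 5 and 7 together prove Theorem 1. $\blacksquare$

## 8. All values of $b_2(K_n)$, antipodal covers, and weak covers of $K_{10}$

**Theorem 5.** For $n\ge2$,
$$b_2(K_n)=\begin{cases}(n+1)/2,& n\text{ odd},\\ n/2,& n\equiv0,2\ (\mathrm{mod}\ 8),\ n\ne10,\\ n/2+1,& n\equiv4,6\ (\mathrm{mod}\ 8)\ \text{or}\ n=10.\end{cases}$$
Equivalently, the largest $n$ such that $K_n$ has a $\mathcal B$-odd cover with at most $k\ge2$ bicliques is $2k$ if $k\equiv0,1\pmod4$ and $k\neq5$, and $2k-1$ otherwise.

*Proof.* For odd $n$ the value is the first fact in (4). For even $n$, the second fact in (4) leaves the values $n/2$ and $n/2+1$, and Theorem 1 decides between them.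

For the second statement, let $b_2(K_n)\le k$. If $n$ is even, then $n/2\le k$, so $n\le2k$. If $n$ is odd, then $(n+1)/2\le k$, so $n\le2k-1$. Moreover $b_2(K_{2k-1})=k$ always (here $2k-1\ge3$), so the largest $n$ is $2k$ or $2k-1$. It is $2k$ exactly when $b_2(K_{2k})\le k$, which by Theorem 1 means $2k\equiv0,2\pmod8$ and $2k\ne10$, that is, $k\equiv0,1\pmod4$ and $k\ne5$. Conversely, this condition on $k\ge 2$ says which even $n\ge4$ have $b_2(K_n)=n/2$. Together with (4) and $b_2(K_2)=1$ it returns the table. $\blacksquare$

**Theorem 6 (antipodal form).** If $K_n$ has a perfect $\mathcal B$-odd cover, it has one for which some fixed-point-free involution of the vertex set interchanges the two parts of every biclique.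

*Proof.* For $n=2$ the cover is a single edge, and the involution exchanges its two ends. Otherwise Theorem 1 puts $n$ in one of the other two cases of Section 7, where the cover is built by Lemma 4. The involution $u^+\leftrightarrow u^-$ has no fixed point and swaps $P_l$ and $Q_l$. $\blacksquare$

The last theorem says how far the argument of Section 4 reaches. That argument used disjointness of $X_i,Y_i$ only through $q(v_j)=0$, which is weaker.

**Definition (weak perfect cover).** Let $n=2k$. Subsets $X_i,Y_i$ ($i\le k$) of $[n]$, not necessarily disjoint, form a weak perfect cover if each $j$ lies in $X_i\cap Y_i$ for an even number of $i$, and for $j\neq l$ the number of $i$ with $(j,l)\in X_i\times Y_i$ plus the number of $i$ with $(l,j)\in X_i\times Y_i$ is odd.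

Every perfect odd cover is a weak perfect cover.

*Example: a weak perfect cover for $n=10$.* Take the four bicliques $(P_l,Q_l)$ of the $K_8$ example, add two new vertices $r,s$ to **both** parts of all four, and add a fifth pair $(\{r\},\{s\})$. Check:

* $r$ and $s$ each lie in both parts for four indices, an even number, and the old vertices for none.
* Pairs of old vertices are covered as before, an odd number of times.
* For $r$ and an old vertex $j$ the count is the number of $l$ with $j\in Q_l$ plus the number of $l$ with $j\in P_l$. In the list above every vertex occurs in exactly three of the four bicliques, so this is $3$. The same holds for $s$.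
* For $r,s$, each of the first four pairs counts twice and the fifth once, in total $9$.

By Section 5 this cannot be replaced by a perfect odd cover.

**Theorem 7.** Let $n=2k$. A weak perfect cover exists if and only if $n\equiv0,2\pmod8$. Hence among even $n$, $n=10$ is the only value for which a weak perfect cover exists but a perfect $\mathcal B$-odd cover does not.

For the proof we recall a textbook theorem. A quadratic form on $\mathbb F_2^{2k}$ is *nonsingular* if its polar form is nondegenerate. Two forms are *equivalent* if an invertible linear map carries one to the other. The **Dickson–Arf classification** says that in dimension $2k$ there are exactly two equivalence classes of nonsingular quadratic forms over $\mathbb F_2$, distinguished by the sign of $\sum_z(-1)^{q(z)}=\pm2^k$. For $k=1$, the form $xy$ has sum $+2$, and $x^2+xy+y^2$ takes the value $1$ at all three nonzero vectors, so it has sum $1-3=-2$.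

*Proof.* **Step 1: translate.** With $v_j,q,\beta$ as before, $q(v_j)$ is the parity of the number of $i$ with $j\in X_i\cap Y_i$, and $\beta(v_j,v_l)$ is the parity of the count in the definition. So a weak perfect cover is exactly a list $v_1,\dots,v_n\in\mathbb F_2^{2k}$ with $q(v_j)=0$ for all $j$ and $\beta(v_j,v_l)=1$ for $j\ne l$.

**Step 2: necessity.** The argument of Section 4 used only these two properties. They give $M\Omega M^T=J+I$, of rank $n=2k$, and (5) for $G=K_n$. From these, (6) and $n\equiv0,2\pmod 8$ follow word for word.

**Step 3: sufficiency.** Let $n\equiv0,2\pmod8$. On $\mathbb F_2^n$ consider $q'(S)=\binom{|S|}2$ modulo $2$. In coordinates $s_1,\dots,s_n$ this is $\sum_{j<l}s_js_l$, a quadratic form, and the Gram matrix of its polar form in the standard basis is $J+I$, which is invertible by (3). So $q'$ is nonsingular. By (7), since now $\cos\frac{(n-1)\pi}4=\frac1{\sqrt2}$,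
$$\sum_S(-1)^{q'(S)}=2^{(n+1)/2}\cdot\tfrac1{\sqrt2}=2^k>0 .$$
The form $q=\sum x_iy_i$ is also nonsingular (its Gram matrix $\Omega$ is invertible), with sum $2^k>0$. By the Dickson–Arf classification there is an invertible linear map $T:\mathbb F_2^n\to\mathbb F_2^{2k}$ with $q(Ts)=q'(s)$ for all $s$. Put $v_j=Te_j$ for the standard basis vectors $e_j$. Then $q(v_j)=q'(e_j)=\binom12=0$, and for $j\ne l$
$$\beta(v_j,v_l)=q(v_j+v_l)+q(v_j)+q(v_l)=q'(e_j+e_l)+q'(e_j)+q'(e_l)=\tbinom22+0+0=1 .$$
By Step 1 this is a weak perfect cover.

**Step 4: the last sentence.** Weak perfect covers exist exactly for $n\equiv0,2\pmod8$. By Theorem 1, perfect odd covers exist exactly for these $n$ except $n=10$. $\blacksquare$
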